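\title{Greedy bases of primitive groups are not bounded in terms of the base size}

\begin{abstract}
A base of a finite permutation group is a sequence of points with trivial pointwise stabilizer. The greedy algorithm builds a base by taking each point from a longest orbit of the stabilizer of the points already chosen. We show that for all $b\ge 3$ and $L\ge 1$ there is a primitive group of affine type with minimal base size $b$ all of whose greedy bases have size at least $L+b-1$. This disproves the conjecture that greedy bases of primitive groups have size at most $cb$ for an absolute constant $c$. For $b\le 2$ every greedy base of a primitive group has size $b$, and for $b=3$ we obtain groups of arbitrarily large degree $n$ whose greedy bases have size at least $\frac13\log^* n-C$. The point stabilizers are iterated wreath products, and the proof is elementary and self-contained.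
\end{abstract}

\section{Introduction}

Let $G$ be a permutation group on a finite set $\Omega$ with $n$ points. A \emph{base} for $G$ is a sequence $(\alpha_1,\dots,\alpha_r)$ of points whose pointwise stabilizer $G_{\alpha_1,\dots,\alpha_r}$ is the identity, and the \emph{minimal base size} $b(G)$ is the smallest length of a base. Two elements of $G$ that agree on a base are equal, so $b(G)$ is the number of points one must watch in order to tell the elements of $G$ apart, and $|G|\le n^{b(G)}$.

The \emph{greedy algorithm}, due to Blaha, builds a base one point at a time. Write $G(i)$ for the pointwise stabilizer of the first $i$ points chosen, so that $G(0)=G$. The algorithm takes $\alpha_i$ from a longest orbit of $G(i-1)$ and stops as soon as $G(i)=1$. Since $|G(i-1)|/|G(i)|$ is the length of the orbit used, each step makes the group as small as one point can make it. When several orbits have the greatest length any of them may be used, so a group can have several \emph{greedy bases}, possibly of different sizes.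

How much longer than $b=b(G)$ can a greedy base be? It is known \cite{PG} that its size is at most $b(\log\log n+c)$ for some constant $c$, and the reason is short. Let $n\ge 3$ and $b\ge1$. A subgroup $K\le G$ has a base of length $b$, so $|K|\le \ell^{\,b}$, where $\ell$ is the length of a longest orbit of $K$. Hence $|G(i)|\le |G(i-1)|^{1-1/b}$, and after $t=\lceil b\ln\ln n\rceil$ steps $\ln|G(t)|\le e^{-t/b}\,b\ln n\le b$. Each further step at least halves the order, so at most $b/\ln 2$ steps remain.

This argument uses nothing about $G$, and one may hope for more when $G$ is \emph{primitive}, that is, transitive on $\Omega$ and preserving no partition of $\Omega$ other than the partition into points and the partition with one part. The first examples support the hope. For $S_n$ every greedy base consists of $n-1$ distinct points. For the full affine group of $\mathbb{F}_p^{\,d}$, $p$ odd, the stabilizer of fewer than $d+1$ affinely independent points fixes their affine span pointwise and is transitive on the rest, so a greedy base consists of $d+1$ affinely independent points. In both cases the size is $b$. The same holds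 whenever $b$ is very small.

\begin{proposition}\label{prop:small}
If $G$ is primitive and $b(G)\le 2$, then every greedy base of $G$ has size $b(G)$.
\end{proposition}

\begin{proof}
If $b(G)=0$ then $G=1$ and the algorithm stops at once. If $b(G)=1$ then some point stabilizer is trivial; by transitivity all are, and the algorithm stops after one point. Let $b(G)=2$ and let $\alpha$ be the first point chosen. Then $G_\alpha\ne1$, and by transitivity some base $(\alpha,\beta)$ begins with $\alpha$. The orbit of $\beta$ under $G_\alpha$ has length $|G_\alpha|$, and no orbit of $G_\alpha$ is longer. So every longest orbit of $G_\alpha$ has length $|G_\alpha|$, the stabilizer in $G_\alpha$ of the second point is trivial, and the algorithm stops with two points.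
\end{proof}

The following conjecture is posed in \cite{PG}.

\begin{quote}
\textbf{Conjecture.} \emph{There is an absolute constant $c$ such that, if a primitive group has minimal base size $b$, then any base produced by the greedy algorithm has size at most $cb$.}
\end{quote}

We show that it is false. A group is of \emph{affine type} if it consists of the maps $v\mapsto hv+t$ $(h\in H,\ t\in V)$ of a vector space $V$ over $\mathbb{F}_p$, for some $H\le \mathrm{GL}(V)$; we denote it by $V\rtimes H$.

\begin{theorem}\label{thm:main}
Let $b\ge 3$ and $L\ge 1$ be integers. There is a finite primitive group $G$ of affine type with minimal base size exactly $b$ such that every base produced by the greedy algorithm, however ties are broken, has size at least $L+b-1$.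
\end{theorem}

Given $c$, take $b=3$ and $L>3c$: all greedy bases of $G$ have size at least $L+2>3c$. More than that, no function of $b$ bounds the size of greedy bases of primitive groups, even when ties are broken in the most favorable way. Together with Proposition~\ref{prop:small}, the theorem shows that for given $b$ the size is bounded exactly when $b\le 2$.

The degrees of our groups grow like towers of exponentials. Let $\log^* x$ be the number of times $\log_2$ must be applied to $x$ to reach a number at most $1$.

\begin{theorem}\label{thm:growth}
There are a constant $C$ and primitive groups of minimal base size $3$ and arbitrarily large degree $n$ all of whose greedy bases have size at least $\frac13\log^* n-C$.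
\end{theorem}

Primitivity constrains the greedy algorithm less than it seems to, because after one step the algorithm works with a point stabilizer, and for an affine group this may be any irreducible linear group (Section~\ref{sec:tools}). We describe an operation that turns one irreducible group $Y$ into another, $H$, in such a way that the stabilizer in $H$ of the first greedy vector has $Y$ as a direct factor: one step has been spent and all the work for $Y$ remains. Section~\ref{sec:longest} explains this mechanism, and why its simplest form lets the base size grow when it is iterated. Section~\ref{sec:step} repairs this, and Sections~\ref{sec:main} and~\ref{sec:growth} prove the two theorems.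

\section{Products, affine groups and wreath products}\label{sec:tools}

All groups and sets are finite. For a permutation group $G$ on a set $\Delta$ we use, besides $b(G)$, three numbers:
\begin{itemize}
\item $\gamma(G)$, the \emph{minimum} size of a greedy base, so that $\gamma(G)\ge b(G)$;
\item $\nu(G)$, the number of orbits on $\Delta$;
\item $R_d(G)$, for $d\ge1$, the number of regular orbits on $\Delta^d$ under the diagonal action, an orbit being \emph{regular} if its points have trivial stabilizer.
\end{itemize}
A $d$-tuple lies in a regular orbit exactly when it is a base, and a shorter base can be padded with further points. Thus $b(G)\le d$ if and only if $R_d(G)\ge 1$.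

Let $G\ne1$ and let $(\alpha_1,\dots,\alpha_r)$ be a greedy base. Then $(\alpha_2,\dots,\alpha_r)$ is a greedy base of $G_{\alpha_1}$, and an element $g\in G$ carries greedy bases of $G_{\alpha_1}$ to greedy bases of $G_{g\alpha_1}$. So if $G\neq1$ has a unique longest orbit and $\alpha$ is any point of it, then
\begin{equation}\label{eq:first}
\gamma(G)\ge 1+\gamma(G_\alpha).
\end{equation}
In a direct product the algorithm runs in both factors at once, so it cannot finish sooner than in either of them.

\begin{lemma}\label{lem:product}
Let $A$ and $B$ be permutation groups on $\Delta$ and $E$, and let $A\times B$ act on $\Delta\times E$ coordinatewise. Then $\gamma(A\times B)\ge\gamma(A)$.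
\end{lemma}

\begin{proof}
The orbit of $(\delta,\epsilon)$ is the product of the $A$-orbit of $\delta$ and the $B$-orbit of $\epsilon$, so it is longest if and only if both factors are longest, and the stabilizer is again a product, $A_\delta\times B_\epsilon$. Let $(\delta_1,\epsilon_1),\dots,(\delta_r,\epsilon_r)$ be a greedy base of $A\times B$. By induction the group after $i$ steps is $A_{\delta_1,\dots,\delta_i}\times B_{\epsilon_1,\dots,\epsilon_i}$, and $\delta_{i+1}$ lies in a longest orbit of $A_{\delta_1,\dots,\delta_i}$. Since $A_{\delta_1,\dots,\delta_r}=1$, there is a least $s\le r$ with $A_{\delta_1,\dots,\delta_s}=1$, and $(\delta_1,\dots,\delta_s)$ is a greedy base of $A$. So $r\ge s\ge\gamma(A)$.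
\end{proof}

From now on $p$ is an odd prime and vector spaces are over $\mathbb{F}_p$. A \emph{pair} $(Y,U)$ consists of a vector space $U\ne0$ and a subgroup $Y\le\mathrm{GL}(U)$ that is nontrivial and irreducible, meaning that $0$ and $U$ are the only $Y$-invariant subspaces. We regard $Y$ as a permutation group on the set $U$. Since $\{0\}$ is an orbit, $\nu(Y)\ge2$.

\begin{lemma}\label{lem:affine}
If $(H,V)$ is a pair, then $G=V\rtimes H$ is primitive on $V$, $b(G)=1+b(H)$ and $\gamma(G)\ge1+\gamma(H)$.
\end{lemma}

\begin{proof}
The translations are transitive, and $G_0=H$. Let $B$ be the part containing $0$ of a $G$-invariant partition. For $t\in B$ the translate $B+t$ is a part containing $t$, so $B+t=B$. Thus $B$ is closed under addition, hence an $\mathbb{F}_p$-subspace, and it is $H$-invariant because $H$ fixes $0$. So $B=0$ or $B=V$, and as all parts are translates of $B$ the partition is trivial. A translation moves the first point of any base to $0$, and $(0,v_2,\dots,v_r)$ is a base of $G$ if and only if $(v_2,\dots,v_r)$ is a base of $H$; this gives $b(G)=1+b(H)$. The last claim is \eqref{eq:first}.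
\end{proof}

So we must find pairs $(H,V)$ with $b(H)$ fixed and $\gamma(H)$ large. They will be wreath products. Let $Y$ be a permutation group on a set $\Delta$ with $|\Delta|\ge2$, and let $T\le S_k$. The group $Y\wr T=Y^k\rtimes T$, of order $|Y|^k|T|$, has elements $(y;\sigma)$ with $y=(y_1,\dots,y_k)\in Y^k$ and $\sigma\in T$, and acts on $\Delta^k$ by
\[
\bigl((y;\sigma)\,\delta\bigr)_i=y_i\,\delta_{\sigma^{-1}(i)} .
\]
We write $C_k\le S_k$ for the cyclic group generated by a $k$-cycle; its nonidentity elements fix no coordinate.

\begin{lemma}\label{lem:irred}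
If $(Y,U)$ is a pair and $T\le S_k$ is transitive, then $(Y\wr T,U^k)$ is a pair.
\end{lemma}

\begin{proof}
Let $N\ne0$ be an invariant subspace of $U^k$. Since $T$ is transitive, $N$ contains a vector $w$ with $w_1\ne0$. The vectors of $U$ fixed by $Y$ form an invariant subspace, which is proper because $Y\ne1$ and is therefore $0$. So some $y\in Y$ moves $w_1$. Letting $y$ act on the first coordinate only and subtracting, we find $(w_1-yw_1,0,\dots,0)\in N$, a nonzero vector. Its images under $Y$ acting on the first coordinate span $U\oplus0\oplus\dots\oplus0$, and the images of this subspace under $T$ span $U^k$.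
\end{proof}

Orbits of a wreath product are governed by colorings. For $\delta\in\Delta^k$ color the coordinate $i$ by the $Y$-orbit $c_\delta(i)$ of $\delta_i$, and let $T$ act on colorings by $(\sigma c)(i)=c(\sigma^{-1}(i))$.

\begin{lemma}\label{lem:color}
The points $\delta,\epsilon\in\Delta^k$ lie in the same orbit of $Y\wr T$ if and only if $c_\epsilon=\sigma c_\delta$ for some $\sigma\in T$. The point $\delta$ has trivial stabilizer if and only if every color $c_\delta(i)$ is a regular $Y$-orbit and no $\sigma\in T\setminus\{1\}$ fixes $c_\delta$. Consequently, with $\nu=\nu(Y)$ and $R=R_d(Y)$: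
\begin{enumerate}
\item[(a)] $\nu(Y\wr T)\le\nu^k$ and $\nu(Y\wr S_m)=\binom{m+\nu-1}{m}$;
\item[(b)] $R_d(Y\wr S_m)=\binom{R}{m}$ and $R_d(Y\wr C_k)\ge\frac1k R(R-1)\cdots(R-k+1)$;
\item[(c)] if $R=0$, or if $R=1$ and $T\ne1$, then $R_d(Y\wr T)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix $\sigma\in T$. There is $y\in Y^k$ with $(y;\sigma)\delta=\epsilon$ if and only if $\epsilon_i$ lies in the $Y$-orbit of $\delta_{\sigma^{-1}(i)}$ for every $i$, that is, $c_\epsilon=\sigma c_\delta$. This is the first claim. Taking $\epsilon=\delta$, we see that $(y;\sigma)\mapsto\sigma$ maps the stabilizer of $\delta$ onto the stabilizer of $c_\delta$ in $T$, with kernel $\prod_iY_{\delta_i}$. This is the second claim.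

There are $\nu^k$ colorings, and the $S_m$-orbits on colorings of $m$ coordinates are the multisets of $m$ colors; this gives (a). For (b) and (c), view a point of $(\Delta^k)^d$ as a $d\times k$ array and read it by columns: the diagonal action of $Y\wr T$ on $(\Delta^k)^d$ is its action on $(\Delta^d)^k$ as above, with $\Delta^d$ in place of $\Delta$. So $R_d(Y\wr T)$ is the number of regular $T$-orbits on colorings of the coordinates by $R$ colors. An injective coloring is fixed only by the identity, and a coloring with a repeated color is fixed by a transposition. Hence the regular $S_m$-orbits are the $m$-sets of colors, and the $R(R-1)\cdots(R-k+1)$ injective colorings fall into regular $C_k$-orbits of length $k$. If $R=0$ there is no coloring, and if $R=1$ the only coloring is fixed by $T$.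
\end{proof}

\section{The longest orbit of $X\wr S_m$}\label{sec:longest}

The zero vector is the worst first choice for a linear group $Y$, since its stabilizer is all of $Y$. The greedy algorithm never chooses it, but in a wreath product it can be forced to choose a vector with a zero \emph{coordinate}.

\begin{example}\label{ex:three}
Let $Y=\{\pm1\}$ act on $U=\mathbb{F}_3$, with orbits $\{0\}$ and $\{\pm1\}$, and let $H=Y\wr S_3$ be the group of $48$ signed permutation matrices acting on $\mathbb{F}_3^{\,3}$. The orbit of a vector is determined by the number $j$ of its nonzero coordinates and has length $\binom3j2^j$, which is $1,6,12,8$ for $j=0,1,2,3$. The longest orbit is not that of $(1,1,1)$: this vector destroys all sign changes, but it is fixed by $S_3$, of order $6$. The vector $(0,1,1)$ has stabilizer $\{\pm1\}\times S_2$ of order $4$, with $\{\pm1\}$ acting on the first coordinate and $S_2$ on the other two. The algorithm must choose from this orbit, the copy of $Y$ on the first coordinate survives, and \eqref{eq:first} and Lemma~\ref{lem:product} give $\gamma(H)\ge1+\gamma(Y)=2$. The number of coordinates matters: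 for $Y\wr S_2$ the lengths are $1,4,4$, and the tie allows the choice of $(1,1)$.
\end{example}

A long orbit of $X\wr S_m$ wants its coordinates in long orbits of $X$, but it also wants them in different orbits, since coordinates of the same color can be permuted. The next lemma finds the balance, and shows that for the right $m$ any prescribed orbit $O$ of $X$ is used exactly once, with no tie.

\begin{lemma}\label{lem:longest}
Let $X\ne1$ be a permutation group on a set $W$, let $w\in W$ have orbit $O$, and put
\[
m=\sum_{P}\Bigl\lfloor\frac{|P|}{|O|}\Bigr\rfloor ,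
\]
the sum over all orbits $P$ of $X$ on $W$. Then $H=X\wr S_m$ has a unique longest orbit on $W^m$, and $\gamma(H)\ge1+\gamma(X_w)$, where $X_w$ acts on $W$.
\end{lemma}

\begin{proof}
Let $v\in W^m$ have $m_P$ coordinates in $P$, so that $\sum_Pm_P=m$. By Lemma~\ref{lem:color} the orbit of $v$ consists of all points with the same numbers $m_P$. Choosing first the coloring and then the coordinates, we find its length to be
\[
\frac{m!}{\prod_Pm_P!}\prod_P|P|^{m_P}=m!\prod_P\prod_{j=1}^{m_P}\frac{|P|}{j}.
\]
Give the symbol $(P,j)$, for $j\ge1$, the weight $|P|/j$. The length is $m!$ times the product of the weights over the set $Q_v=\{(P,j):1\le j\le m_P\}$, which has $m$ elements and determines the orbit. Let $Q^*$ be the set of \emph{all} symbols of weight at least $|O|$. It consists of the $(P,j)$ with $j\le\lfloor|P|/|O|\rfloor$, so it has exactly $m$ elements, and $Q^*=Q_v$ when $m_P=\lfloor|P|/|O|\rfloor$ for all $P$. If $Q_v\ne Q^*$, then $Q_v\setminus Q^*$ and $Q^*\setminus Q_v$ are nonempty and of equal size; the weights are below $|O|$ in the first set and at least $|O|$ in the second, so the product over $Q_v$ is strictly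 smaller. Hence the longest orbit is unique, and it has $m_O=1$.

Fix a representative $w_P$ of each orbit $P$, with $w_O=w$, and let $v$ be a point of the longest orbit with $v_1=w$ whose coordinates in $P$ all equal $w_P$. If $(x;\pi)$ fixes $v$ then $x_iv_{\pi^{-1}(i)}=v_i$, so $v_{\pi^{-1}(i)}$ and $v_i$ lie in the same orbit and are therefore equal, and $x_i\in X_{v_i}$. Conversely these conditions imply that $(x;\pi)$ fixes $v$. Thus $H_v=\prod_PX_{w_P}\wr S_{m_P}$, each factor acting on its own coordinates. As $m_O=1$, the factor for $O$ is $X_w$ acting on the first copy of $W$, and $H_v=X_w\times K$ on $W\times W^{m-1}$. Now \eqref{eq:first} and Lemma~\ref{lem:product} give $\gamma(H)\ge1+\gamma(H_v)\ge1+\gamma(X_w)$.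
\end{proof}

In Example~\ref{ex:three} the weights are $2,1,\frac23,\dots$ for $\{\pm1\}$ and $1,\frac12,\dots$ for $O=\{0\}$, and the three of weight at least $1$ give $3!\cdot2\cdot1\cdot1=12$. For any pair $(Y,U)$ the choice $w=0$ has $|O|=1$, $m=|U|$ and stabilizer $Y$, so
\begin{equation}\label{eq:naive}
\gamma(Y\wr S_{|U|})\ge1+\gamma(Y).
\end{equation}
In Example~\ref{ex:three} the extra step is no loss, since $48>27$ forces $b(H)\ge2$. It is a loss when the base size does not grow, and by Lemma~\ref{lem:color}(b) we have $b(Y\wr S_{|U|})\le d$ exactly when $R_d(Y)\ge|U|$.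

\begin{example}\label{ex:five}
The group $\{\pm1\}$ has $2$ regular orbits on $\mathbb{F}_5$ and $12$ on $\mathbb{F}_5^{\,2}$. Let $Y=\{\pm1\}\wr S_3$ act on $U=\mathbb{F}_5^{\,3}$. Then $R_1(Y)=\binom23=0$ and $R_2(Y)=\binom{12}{3}=220\ge125=|U|$. So $b(Y)=2$, and $H=Y\wr S_{125}$ has $R_1(H)=0$ and $R_2(H)=\binom{220}{125}\ge1$, whence $b(H)=2$, while $\gamma(H)\ge1+\gamma(Y)\ge3$ by \eqref{eq:naive}. By Lemmas~\ref{lem:affine} and~\ref{lem:irred}, the group $\mathbb{F}_5^{\,375}\rtimes H$ is primitive with minimal base size $3$, and all its greedy bases have size at least $4$.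
\end{example}

One would now like to iterate $Y\mapsto Y\wr S_{|U|}$, but the supply of regular orbits runs out. Measure it by the exponent $\alpha$ defined by $R_d(Y)=|U|^\alpha$; if $b(Y)\le d$ then $0\le\alpha\le d$. With $N=|U|$ and $R=R_d(Y)$, the new space has $N^N$ vectors and the new group has $\binom RN\le R^N/N!\le(eR/N)^N$ regular orbits, so the new exponent is at most $\alpha-1+1/\ln N$. For $N\ge8$ each iteration lowers the exponent by more than $\frac12$, and so at most $2d$ iterations keep the base size at most $d$. The loss comes from the division by $m!$ with $m$ as large as the whole space. We need a version of \eqref{eq:naive} in which $m$ is only a small power of the size of the space.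

\section{One step of the construction}\label{sec:step}

In Lemma~\ref{lem:longest} we have $m\le|W|/|O|$, so $m$ is small when $O$ is long. On the other hand $X_w$ should still have $Y$ as a direct factor. Both wishes are met by a vector of $W=U^k$ with one coordinate $0$ and the other $k-1$ in a long orbit of $Y$: its orbit has length close to $|U|^{k-1}$, which leaves $m$ near $|W|^{1/k}$. For irreducibility the $k$ coordinates must be permuted transitively, and we use $C_k$ because it costs only a factor $k$ in Lemma~\ref{lem:color}(b). Finally, $Y$ is sure to have a long orbit if it has few orbits, so we impose a condition on $\nu(Y)$, and we must show that it is inherited.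

Fix $k\ge2$ and a pair $(Y,U)$ with
\begin{equation}\label{eq:C}
2k\,\nu^k\le|U|,\qquad\text{where }\nu=\nu(Y).\tag{C}
\end{equation}
Since $\nu\ge2$, this gives $|U|\ge k2^{k+1}\ge16$. Let $W=U^k$ and $X=Y\wr C_k$. Let $O_1$ be a longest orbit of $Y$ on $U$; then $|O_1|\ge|U|/\nu$, and $O_1\ne\{0\}$ because $Y\ne1$. Take $a\in O_1$, put $w_0=(0,a,\dots,a)\in W$, and let $O$ be the $X$-orbit of $w_0$. If $(y;\sigma)$ fixes $w_0$, then $\sigma$ fixes the position of the only zero coordinate, so $\sigma=1$. Hence
\begin{equation}\label{eq:stab}
X_{w_0}=Y\times Y_a^{\,k-1},\qquad|O|=\frac{k|Y|^k}{|Y|\,|Y_a|^{k-1}}=k|O_1|^{k-1}.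
\end{equation}
Define
\[
m=\sum_P\Bigl\lfloor\frac{|P|}{|O|}\Bigr\rfloor\quad(P\text{ over the orbits of }X\text{ on }W),\qquad V=W^m,\qquad H=X\wr S_m,
\]
and write $\Phi_k(Y,U)=(H,V)$. Only $|O_1|$ enters $m$, so the result does not depend on the choices of $O_1$ and $a$. By Lemma~\ref{lem:irred}, applied twice, $(H,V)$ is a pair, and $|V|=|U|^{km}$.

\begin{lemma}\label{lem:gamma}
$\gamma(H)\ge1+\gamma(Y)$.
\end{lemma}

\begin{proof}
By \eqref{eq:stab}, $X_{w_0}$ is the direct product of $Y$ on $U$ and $Y_a^{\,k-1}$ on $U^{k-1}$. Lemmas~\ref{lem:longest} and~\ref{lem:product} give $\gamma(H)\ge1+\gamma(X_{w_0})\ge1+\gamma(Y)$.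
\end{proof}

We need $m$ bounded on both sides: from above to preserve regular orbits, and from below, against the number of colors $\nu(X)$, so that $H$ has few orbits.

\begin{lemma}\label{lem:sizes}
\begin{enumerate}
\item[(i)] $1\le m\le|U|^2/(2k^2)<|U|^2$.
\item[(ii)] $m\ge\nu(X)/2$.
\item[(iii)] $\nu(H)<8^m$.
\item[(iv)] The pair $(H,V)$ satisfies \eqref{eq:C} with the same $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The term $P=O$ gives $m\ge1$. By \eqref{eq:stab}, the bound $|O_1|\ge|U|/\nu$, and $\nu^{k-1}\le\nu^k\le|U|/(2k)$,
\[
m\le\frac{|W|}{|O|}=\frac{|U|^k}{k|O_1|^{k-1}}\le\frac{|U|\,\nu^{k-1}}{k}\le\frac{|U|^2}{2k^2}.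
\]

(ii) We have $\nu(X)\le\nu^k$ by Lemma~\ref{lem:color}(a), and $|O|\le k|U|^{k-1}$. So the orbits shorter than $O$ contain at most $\nu^kk|U|^{k-1}\le|W|/2$ vectors in total, by \eqref{eq:C}, and the other orbits contain at least $|W|/2$. Since $\lfloor t\rfloor\ge t/2$ for $t\ge1$,
\[
m\ge\frac1{2|O|}\sum_{|P|\ge|O|}|P|\ge\frac{|W|}{4|O|}\ge\frac{|U|}{4k}\ge\frac{\nu^k}2\ge\frac{\nu(X)}2 .
\]

(iii) By Lemma~\ref{lem:color}(a) and (ii), $\nu(H)=\binom{m+\nu(X)-1}{m}\le2^{m+\nu(X)-1}\le2^{3m-1}<8^m$.

(iv) By (iii) it suffices to show $2k\cdot8^{km}\le|U|^{km}$. As $|U|\ge16$ and $m\ge1$, we have $(|U|/8)^{km}\ge2^k\ge2k$.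
\end{proof}

The exponent that fell by almost $1$ in Section~\ref{sec:longest} now falls by at most $4/k$.

\begin{lemma}\label{lem:regular}
Let $k\ge8$ and $d\ge1$. If $R_d(Y)\ge|U|^\alpha$ with $\alpha\ge\frac12$, then $R_d(H)\ge|V|^{\alpha-4/k}$.
\end{lemma}

\begin{proof}
Put $R=R_d(Y)$. Then $R\ge|U|^{1/2}\ge(2k\cdot2^k)^{1/2}\ge2k$, because $2^k\ge2k$. So each of $R,R-1,\dots,R-k+1$ exceeds $R/2$, and Lemma~\ref{lem:color}(b) with $k\le2^k$ gives
\[
R_d(X)\ge\frac1k\Bigl(\frac R2\Bigr)^k\ge\Bigl(\frac R4\Bigr)^k .
\]
Since $|U|\ge2^k$ we have $4^k\le|U|^2$, and therefore $R_d(X)\ge|U|^{\alpha k-2}$. The hypotheses $k\ge8$ and $\alpha\ge\frac12$ give $\alpha k-2\ge2$, so $R_d(X)\ge|U|^2>m$ by Lemma~\ref{lem:sizes}(i). For integers $r\ge m\ge1$ we have $\binom rm=\prod_{j=0}^{m-1}\frac{r-j}{m-j}\ge(r/m)^m$. By Lemma~\ref{lem:color}(b) again,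
\[
R_d(H)=\binom{R_d(X)}m\ge\Bigl(\frac{R_d(X)}m\Bigr)^m\ge|U|^{(\alpha k-4)m}=|V|^{\alpha-4/k}.\qedhere
\]
\end{proof}

\begin{remark}
Condition \eqref{eq:C} asks for few orbits on $U$, and Lemma~\ref{lem:regular} for many regular orbits on $U^d$. For $d=1$ the two are incompatible, since \eqref{eq:C} gives $R_1(Y)\le\nu<|U|^{1/k}$. By Lemma~\ref{lem:affine} the case $d=1$ corresponds to affine groups of base size $2$, where Proposition~\ref{prop:small} rules out any such construction.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $d=b-1\ge2$. We want a pair with base size $d$ obtained by $L$ applications of $\Phi_k$. Starting from the exponent $1$, we can afford a total loss of $\frac12$ in Lemma~\ref{lem:regular}, so we take $k=8L$. The starting pair should satisfy \eqref{eq:C}, have at least $|U_0|$ regular orbits on $d$-tuples, and force the base size up to $d$. A general linear group of dimension $d-1$ does all three. Let $p$ be a prime with $p\ge k2^{k+1}$, and put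
\[
U_0=\mathbb{F}_p^{\,d-1},\qquad H_0=\mathrm{GL}_{d-1}(p),\qquad(H_\ell,U_\ell)=\Phi_k(H_{\ell-1},U_{\ell-1})\quad(1\le\ell\le L).
\]
The space $U_0$ is nonzero because $d\ge2$, and $H_0$ contains $-1\ne1$ and is transitive on nonzero vectors. So $(H_0,U_0)$ is a pair with $\nu(H_0)=2$, and it satisfies \eqref{eq:C} since $2k\cdot2^k\le p\le|U_0|$. By Lemma~\ref{lem:sizes}(iv) every $(H_\ell,U_\ell)$ is defined and satisfies \eqref{eq:C}.

\medskip\noindent\emph{Regular orbits of $H_0$.} Identify an $e$-tuple of vectors of $U_0$ with the linear map $\phi\colon\mathbb{F}_p^{\,e}\to U_0$ sending the standard basis to it; then $g\in H_0$ sends $\phi$ to $g\phi$. If $\phi$ is surjective, $g\phi=\phi$ forces $g=1$. If not, extend a basis of the image to a basis of $U_0$ and negate the last basis vector; this is a nonidentity element fixing $\phi$. Since $g\phi$ has the same kernel as $\phi$, surjections in one orbit have one kernel. Conversely, surjections $\phi,\phi'$ with the same kernel $N$ induce isomorphisms $\bar\phi,\bar\phi'\colon\mathbb{F}_p^{\,e}/N\to U_0$, and $g=\bar\phi'\bar\phi^{-1}$ satisfies $g\phi=\phi'$. Thus $R_e(H_0)$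 is the number of subspaces $N$ of $\mathbb{F}_p^{\,e}$ with $\dim\mathbb{F}_p^{\,e}/N=d-1$. It follows that $b(H_0)=d-1$ and
\[
R_{d-1}(H_0)=1,\qquad R_d(H_0)=\frac{p^d-1}{p-1}\ge p^{d-1}=|U_0| .
\]

\medskip\noindent\emph{Upper bound $b(H_L)\le d$.} We claim that $R_d(H_\ell)\ge|U_\ell|^{1-4\ell/k}$ for $0\le\ell\le L$. The case $\ell=0$ has just been shown. If the claim holds for $\ell-1$, apply Lemma~\ref{lem:regular} with $\alpha=1-4(\ell-1)/k$, which exceeds $\frac12$ because $\ell-1<L$ and $k=8L\ge8$. For $\ell=L$ we obtain $R_d(H_L)\ge|U_L|^{1/2}\ge1$.

\medskip\noindent\emph{Lower bound $b(H_L)\ge d$.} Since $R_{d-1}(H_0)=1$ and $C_k\ne1$, Lemma~\ref{lem:color}(c) gives $R_{d-1}(H_0\wr C_k)=0$. The group $H_L$ arises from $H_0\wr C_k$ by further wreath products, and each of them keeps $R_{d-1}=0$, by Lemma~\ref{lem:color}(c) again. So $R_{d-1}(H_L)=0$, and $b(H_L)=d$.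

\medskip\noindent\emph{Greedy bases.} We have $\gamma(H_0)\ge b(H_0)=d-1$, and $L$ applications of Lemma~\ref{lem:gamma} give $\gamma(H_L)\ge L+d-1$.

\medskip
Let $G=U_L\rtimes H_L$. By Lemma~\ref{lem:affine}, $G$ is primitive, $b(G)=d+1=b$, and every greedy base of $G$ has size at least $1+(L+d-1)=L+b-1$. \qed

\section{The degree: proof of Theorem~\ref{thm:growth}}\label{sec:growth}

The function $\log^*$ is nondecreasing, vanishes for $x\le1$, and satisfies $\log^*x=1+\log^*(\log_2x)$ for $x>1$. Also $\log^*2^j\le j$ for integers $j\ge0$: this holds for $j=0$, and for $j\ge1$ we have $j\le2^{j-1}$, so $\log^*2^j=1+\log^*j\le1+\log^*2^{j-1}$.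

Take $b=3$ in Section~\ref{sec:main}, so that $U_0=\mathbb{F}_p$ and $k=8L$. By Bertrand's postulate (for every integer $M\ge1$ there is a prime between $M$ and $2M$) we may choose $p$ with $k2^{k+1}\le p\le2k2^{k+1}$. Put $N_\ell=|U_\ell|$, so that $N_0=p$, every $N_\ell\ge16$, and $G$ has degree $n=N_L$. Let $m$ be the parameter in the step from $U_\ell$ to $U_{\ell+1}$. By Lemma~\ref{lem:sizes}(i),
\[
\log_2N_{\ell+1}=km\log_2N_\ell\le\frac{N_\ell^2\log_2N_\ell}{2k}\le N_\ell^3 ,
\]
and so $\log_2\log_2N_{\ell+1}\le3\log_2N_\ell\le N_\ell$, the last inequality because $N_\ell\ge16$. Hence $\log^*N_{\ell+1}\le\log^*N_\ell+2$, and $\log^*n\le\log^*p+2L$.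

For the prime, $\log_2p\le k+2+\log_2k\le2k+2=16L+2\le16(L+1)\le2^{L+4}$, so $\log^*p\le1+\log^*2^{L+4}\le L+5$. Altogether $\log^*n\le3L+5$. By Theorem~\ref{thm:main} every greedy base of $G$ has size at least $L+2\ge\frac13\log^*n-\frac53$. Finally $n\ge p\ge k2^{k+1}$ tends to infinity with $L$. \qed

\begin{thebibliography}{9}
\bibitem{PG} \emph{Permutation Groups}, \texttt{https://github.com/lclem/librarian}.
\end{thebibliography}
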